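
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Finite-time singularities of the Ricci Yang--Mills flow\\ with nonzero curvature class}


\begin{abstract}
The renormalization group flow couples the Ricci flow of a metric $g$ on a closed $3$-manifold $M$ to the evolution of a $U(1)$-connection with curvature $F$ and of a $3$-form $H$. It has been conjectured that the flow exists for all time whenever $[F]\neq0$ in $H^2(M;\mathbb R)$. We show that this is false, already for $H\equiv0$ (the Ricci Yang--Mills flow): on $T^3\#(S^2\times S^1)$ there is a connection with $[F]\ne0$ such that, for every metric $g_1$ and all large $\lambda$, the flow starting from $\lambda g_1$ becomes singular in finite time. More generally this happens whenever $M$ is oriented, $\pi_2(M)\neq0$, and $[F]$ is a sum of cup products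 of degree-one classes. The proof follows the least area of homotopically nontrivial spheres in the conformal metric $e^{-f}g$, where $f$ solves a heat equation driven by $|F|^2$.
\end{abstract}


\section{The question and the answer}

\subsection{The flow}
Let $(M^3,g)$ be a closed connected Riemannian $3$-manifold, let $U(1)\to E\to M$ be a principal bundle with connection $A$ and curvature $F$, a closed real $2$-form, and let $H$ be a $3$-form on $M$. The \emph{renormalization group flow} (RG flow) is the system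
\begin{equation}\label{eq:RG}
\partial_t g_{ij}=-2R_{ij}+\tfrac12H_{ipq}H_j{}^{pq}+F_{ip}F_j{}^p,\qquad
\partial_tA=-d^*F,\qquad \partial_tH=-dd^*H,
\end{equation}
where $R_{ij}$ is the Ricci tensor and $d^*$ is the adjoint of $d$, both for the evolving metric. The connection equation gives $\partial_tF=-dd^*F$, so the class $[F]\in H^2(M;\mathbb R)$ does not change. We use two standard facts. For smooth initial data there is a unique smooth solution on a maximal interval $[0,T)$ with $0<T\le\infty$; and if $T<\infty$, then the curvature of $g$ is unbounded as $t\to T$. Thus ``the flow exists for all time'' means $T=\infty$.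

\begin{conjecture}[{\cite[Conjecture 5.2]{RG}}]\label{conj}
Let $M$, $g$, $A$ be as above. If $[F]\neq 0$, then for every $H$ the solution of the RG flow with initial condition $(g,A,H)$ exists for all time.
\end{conjecture}

We disprove this with $H\equiv0$. If $H=0$ at $t=0$, then $H$ stays $0$: every $3$-form on $M$ is closed, so along a given solution the equation for $H$ is linear and parabolic. The remaining system is the \emph{Ricci Yang--Mills flow}
\begin{equation}\label{eq:RYM}
\partial_tg=-2\mathrm{Rc}+S,\qquad S_{ij}=F_{ip}F_j{}^p,\qquad \partial_tF=-dd^*F .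
\end{equation}
We write $|F|^2=\frac12F_{ij}F^{ij}$.

\subsection{Why one would believe the conjecture, and where it can fail}\label{ss:guess}
The simplest case supports the conjecture. On $S^2\times S^1$ take
\[
g=\rho\,g_{S^2}+dz^2,\qquad F=c\,\mathrm{vol}_{S^2},\qquad 2c\in\mathbb Z\setminus\{0\},
\]
where $g_{S^2}$ and $\mathrm{vol}_{S^2}$ are those of the unit sphere; the condition on $c$ makes $F$ the curvature of a $U(1)$-bundle. Then $d^*F=0$, $\mathrm{Rc}=g_{S^2}$ and $S=\frac{c^2}{\rho}g_{S^2}$, so the flow reduces to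
\begin{equation}\label{eq:sphereODE}
\rho'=-2+\frac{c^2}{\rho}.
\end{equation}
A constant factor in front of $dz^2$ changes nothing. For $c=0$ the sphere would collapse at time $\rho(0)/2$. For $c\ne0$ the solution exists for all time, and $\rho\to c^2/2$, for every $\rho(0)>0$. The flux $\int_{S^2}F=4\pi c$ is fixed, so $|F|=|c|/\rho$ grows when the sphere shrinks, and the term $S$ pushes back.

However, $[F]\ne0$ says only that \emph{some} surface carries flux. A sphere that wants to collapse need not be that surface. In particular, if $[F]$ is a sum of cup products $\alpha\cup\beta$ with $\alpha,\beta\in H^1(M;\mathbb R)$, then $\int_{S^2}u^*F=0$ for every map $u:S^2\to M$, because $H^1(S^2;\mathbb R)=0$. For such classes no sphere is protected, and if $\pi_2(M)\neq0$ there are spheres that cannot be contracted. We show that the flow then does become singular, at least from large initial metrics.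

\subsection{Results}
From now on $M$ is a closed connected \emph{oriented} $3$-manifold and $H\equiv0$. A map $S^2\to M$ is \emph{homotopically nontrivial} if it is not homotopic to a constant.

\begin{theorem}[Counterexample]\label{thm:counter}
Let $M=T^3\#(S^2\times S^1)$ with $T^3=\mathbb R^3/\mathbb Z^3$, and let $q:M\to T^3$ be a smooth degree-one map collapsing the summand $S^2\times S^1$. Let $(E,A)$ be the pullback under $q$ of a $U(1)$-bundle with connection on $T^3$ of curvature $2\pi\,dx\wedge dy$. Then $[F]\ne0$, and for every metric $g_1$ on $M$ there is $\lambda_0$ such that for all $\lambda\ge\lambda_0$ the RG flow with initial condition $(\lambda g_1,A,0)$ has $T<\infty$.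
\end{theorem}

In particular Conjecture~\ref{conj} is false. The theorem is a special case of the following one.

\begin{theorem}\label{thm:general}
Let $\pi_2(M)\ne0$, and let $(E,A)$ be a $U(1)$-bundle with connection such that $[F]$ lies in the image of the cup product $\Lambda^2H^1(M;\mathbb R)\to H^2(M;\mathbb R)$. For every metric $g_1$ there are $\lambda_0,t_1^*<\infty$ such that for all $\lambda\ge\lambda_0$ the flow starting at $(\lambda g_1,A,0)$ satisfies $T\le\lambda t_1^*$.
\end{theorem}

The hypothesis on $[F]$ cannot be dropped: in the example of \S\ref{ss:guess}, $\pi_2\ne0$ and $[F]\ne0$, but $T=\infty$ for every scaling of the initial metric.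

Theorem~\ref{thm:general} follows from a criterion involving the solution $f$ of the linear equation
\begin{equation}\label{eq:f}
\partial_tf=\Delta_{g(t)}f+\tfrac12|F|^2,\qquad f(\cdot,0)=0,\qquad\text{on }M\times[0,T).
\end{equation}
By the maximum principle $f\ge0$.

\begin{theorem}[Criterion]\label{thm:crit}
Let $\pi_2(M)\ne0$, and let $W_0>0$ be the least $g(0)$-area of homotopically nontrivial maps $S^2\to M$. Let $\tau>0$ satisfy $\min_M(R-2|F|^2)|_{t=0}\ge-\frac8{5\tau}$, and put
\[
t^*=\tau\Big[\Big(1+\frac{W_0}{80\pi\tau}\Big)^{25}-1\Big].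
\]
If $f\le\delta:=10^{-9}$ on $M\times[0,\min(T,t^*))$, then $T\le t^*$.
\end{theorem}

Section~\ref{sec:idea} explains the method when $F=0$ and why $f$ is the right function when $F\neq0$. Sections~\ref{sec:evol}--\ref{sec:crit} prove the criterion. Section~\ref{sec:f} bounds $f$; this is where the cup-product hypothesis enters. Section~\ref{sec:end} assembles the results. Nothing is claimed about which data with $H\not\equiv0$ become singular.

\section{Least-area spheres}\label{sec:idea}

\subsection{The least area as a function of time}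
The existence of minimizing spheres is the only deep input to the theorems above.

\begin{lemma}\label{lem:W}
Let $\pi_2(M)\neq0$, let $\hat g(t)$, $t\in[0,T)$, be a smooth family of metrics on $M$, and let $W(t)$ be the infimum of the $\hat g(t)$-areas of homotopically nontrivial smooth maps $S^2\to M$. Then $W(t)$ is positive and attained by a smooth immersion $u_t:S^2\to M$. The function $W$ is locally Lipschitz, and at every $t>0$ at which it is differentiable,
\begin{equation}\label{eq:Wprime}
W'(t)=\frac{d}{ds}\Big|_{s=t}\mathrm{Area}_{\hat g(s)}(u_t).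
\end{equation}
\end{lemma}

\begin{proof}
The infimum is attained by \cite{SU} and \cite{MY}; in \cite{MY} the minimizer is shown to be an embedding or a double cover of an embedded $\mathbb{RP}^2$. So it is an immersion, and $W(t)>0$. On $[0,T']$ with $T'<T$ compactness of $M$ gives $C$ with $-C\hat g\le\partial_t\hat g\le C\hat g$, hence $e^{-C|t-s|}\hat g(t)\le\hat g(s)\le e^{C|t-s|}\hat g(t)$. The area of any fixed map changes between times $t$ and $s$ by a factor in $[e^{-C|t-s|},e^{C|t-s|}]$, and so does the infimum; thus $\log W$ is Lipschitz on $[0,T']$. Finally, $s\mapsto\mathrm{Area}_{\hat g(s)}(u_t)-W(s)$ is nonnegative and vanishes at $s=t$. The area is smooth in $s$, so if $W$ is differentiable at $t>0$, the derivative of the difference at $s=t$ exists and is $0$.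
\end{proof}

Along $u=u_t$ there is a global unit normal $\nu$, since $S^2$ is simply connected. We write $\Sigma$ for $S^2$ with the metric induced by $u$ from $g(t)$, and let $A_\Sigma$, $\mathsf H=\operatorname{div}_\Sigma\nu$ and $K$ be its second fundamental form, mean curvature and Gauss curvature with respect to $g(t)$. The Gauss equation, traced, reads
\begin{equation}\label{eq:Gauss}
\mathrm{Rc}(\nu,\nu)=\tfrac12R-K+\tfrac12\mathsf H^2-\tfrac12|A_\Sigma|^2 .
\end{equation}

\subsection{The case $F=0$}\label{ss:Ricci}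
For the Ricci flow $\partial_tR=\Delta R+2|\mathrm{Rc}|^2\ge\Delta R+\frac23R^2$. If $R\ge-\frac3{2\tau}$ at $t=0$, comparison with the solution $-\frac{3}{2(t+\tau)}$ of $\varphi'=\frac23\varphi^2$ gives
$R\ge-\frac{3}{2(t+\tau)}$. Take $\hat g=g$ in Lemma~\ref{lem:W}. The minimizer has $\mathsf H=0$, and the area form changes at the rate $\frac12\operatorname{tr}_\Sigma\partial_tg=-(R-\mathrm{Rc}(\nu,\nu))$. By \eqref{eq:Gauss} and Gauss--Bonnet,
\[
W'=-\int_\Sigma\Big(\tfrac12R+K+\tfrac12|A_\Sigma|^2\Big)dA\le-4\pi+\frac34\,\frac{W}{t+\tau}\qquad\text{a.e.}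
\]
Therefore $W(t)(t+\tau)^{-3/4}+16\pi(t+\tau)^{1/4}$ is nonincreasing. Since $(t+\tau)^{1/4}\to\infty$ and $W>0$, the flow cannot exist for all time.

The same conclusion holds with any coefficient $k\le1$ of $W/(t+\tau)$ in place of $\frac34$, because $(t+\tau)^{-k}$ then has divergent integral. We shall spend the gap between $\frac34$ and $1$: in the general proof the coefficient is $\frac{24}{25}$.

\subsection{What changes when $F\ne0$}\label{ss:changes}
Put $\omega=*F$ and $X=|\omega|^2=|F|^2$. In an oriented orthonormal frame $F_{ij}=\epsilon_{ijk}\omega_k$, so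
\begin{equation}\label{eq:S}
S=Xg-\omega\otimes\omega,\quad \operatorname{tr}S=2X,\quad |S|^2=2X^2,\quad S(\omega,\omega)=0,\quad S\ge0 .
\end{equation}
Two bad terms appear. The area form acquires the nonnegative rate $\frac12\operatorname{tr}_\Sigma S=\frac12(X+\omega(\nu)^2)$, and the equation for $R$ acquires the uncontrolled second-derivative term $-\Delta X$ (see \eqref{eq:evR}).

Both are treated by one modification. Measure area with the metric $\hat g=e^{-f}g$, that is, by $\int_\Sigma e^{-f}dA$. If $\partial_tf=\Delta f+kX$, the area form acquires the further rate $-\Delta f-kX$. So $\frac12R$ in the computation above is replaced by $\frac12(R+2\Delta f)$, and we should look for a lower bound of $R+2\Delta f$ plus lower-order terms. The equation for $2\Delta f$ contains $2k\Delta X$, which cancels $-\Delta X$ exactly when $k=\frac12$; and for $k=\frac12$ the rate $-kX$ also cancels the term $+\frac12X$ above. This is equation \eqref{eq:f}.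

Three difficulties remain. First, the modified scalar curvature does not satisfy a closed Riccati inequality, since $\Delta f$, $|\nabla f|^2$ and $X$ enter it; this is repaired in Section~\ref{sec:point}, using that $f$ is small. Second, Gauss--Bonnet does not apply to $\int_\Sigma Ke^{-f}dA$; this is repaired in Section~\ref{sec:crit} by the stability of the minimizer. Third, $f$ must be shown to be small (Section~\ref{sec:f}).

\section{The modified scalar curvature}\label{sec:evol}

We choose the lower-order terms to be added to $R+2\Delta f$ so that the result is a supersolution of the heat equation with a sum of squares on the right. Put $Y=|\nabla f|^2$ and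
\[
Q=R-\tfrac12X+2\Delta f-Y,\qquad D=\mathrm{Rc}+\nabla^2f-\tfrac12S .
\]
Throughout, $v=\partial_tg=-2\mathrm{Rc}+S$ and $\Delta_H=-(dd^*+d^*d)$, which on $1$-forms equals $\Delta-\mathrm{Rc}$. Tensors carry the full tensor norm, differential forms of degree $2$ the form norm (whose square is half the squared tensor norm). Note that $dF=0$ means $\nabla_i\omega_i=0$.

\begin{proposition}\label{prop:Q}
Along \eqref{eq:RYM} and \eqref{eq:f},
\begin{equation}\label{eq:Q}
(\partial_t-\Delta)Q=2|D|^2+|d\omega-df\wedge\omega|^2 .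
\end{equation}
\end{proposition}

\begin{proof}
We recall the variation formulas
\begin{gather*}
\partial_tR=-\Delta\operatorname{tr}v+\nabla_i\nabla_jv_{ij}-\langle v,\mathrm{Rc}\rangle,\\
(\partial_t\Delta)f=-\langle v,\nabla^2f\rangle-\langle\operatorname{div}v-\tfrac12\nabla\operatorname{tr}v,\nabla f\rangle .
\end{gather*}

\emph{(a) $R$.} Here $\operatorname{tr}v=-2R+2X$, and $\nabla_i\nabla_jv_{ij}=-\Delta R+\Delta X-\nabla_i\nabla_j(\omega_i\omega_j)$ by the contracted Bianchi identity. Since $\nabla_i\omega_i=0$, commuting derivatives gives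
\[
\nabla_i\nabla_j(\omega_i\omega_j)=\nabla_i(\omega_j\nabla_j\omega_i)=\nabla_i\omega_j\nabla_j\omega_i+\mathrm{Rc}(\omega,\omega).
\]
Also $-\langle v,\mathrm{Rc}\rangle=2|\mathrm{Rc}|^2-RX+\mathrm{Rc}(\omega,\omega)$. The terms $\mathrm{Rc}(\omega,\omega)$ cancel:
\begin{equation}\label{eq:evR}
(\partial_t-\Delta)R=2|\mathrm{Rc}|^2-\Delta X-\nabla_i\omega_j\nabla_j\omega_i-RX .
\end{equation}

\emph{(b) $X$.} Since $F$ is closed, $\partial_tF=\Delta_HF$, so $\partial_tX=2\langle\Delta_HF,F\rangle-\langle v,S\rangle$. The Hodge star commutes with $\Delta_H$, so $2\langle\Delta_HF,F\rangle=2\langle\Delta_H\omega,\omega\rangle=\Delta X-2|\nabla\omega|^2-2\mathrm{Rc}(\omega,\omega)$. By \eqref{eq:S}, $\langle v,S\rangle=-2RX+2\mathrm{Rc}(\omega,\omega)+2X^2$. Hence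
\begin{equation}\label{eq:evX}
(\partial_t-\Delta)X=-2|\nabla\omega|^2+2RX-4\mathrm{Rc}(\omega,\omega)-2X^2 .
\end{equation}

\emph{(c) $\Delta f$.} We have $\operatorname{div}v=-\nabla R+\nabla X-\nabla_\omega\omega$ and $\frac12\nabla\operatorname{tr}v=-\nabla R+\nabla X$, so
\begin{equation}\label{eq:evLf}
(\partial_t-\Delta)\Delta f=\tfrac12\Delta X+2\langle\mathrm{Rc},\nabla^2f\rangle-\langle S,\nabla^2f\rangle+\langle\nabla_\omega\omega,\nabla f\rangle .
\end{equation}

\emph{(d) $Y$.} We have $\partial_tY=-v(\nabla f,\nabla f)+2\langle\nabla f,\nabla(\Delta f+\frac12X)\rangle$, and Bochner's formula is $\Delta Y=2|\nabla^2f|^2+2\langle\nabla f,\nabla\Delta f\rangle+2\mathrm{Rc}(\nabla f,\nabla f)$. Subtracting,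
\begin{equation}\label{eq:evY}
(\partial_t-\Delta)Y=-2|\nabla^2f|^2-S(\nabla f,\nabla f)+\langle\nabla f,\nabla X\rangle .
\end{equation}

Now add \eqref{eq:evR}, $-\frac12$\eqref{eq:evX}, $2$\eqref{eq:evLf} and $-$\eqref{eq:evY}. The terms $\Delta X$ cancel, as planned, and
\begin{align*}
(\partial_t-\Delta)Q={}&2|\mathrm{Rc}+\nabla^2f|^2-2\langle S,\nabla^2f\rangle-2RX+2\mathrm{Rc}(\omega,\omega)+X^2\\
&+|\nabla\omega|^2-\nabla_i\omega_j\nabla_j\omega_i+2\langle\nabla_\omega\omega,\nabla f\rangle-\langle\nabla f,\nabla X\rangle+S(\nabla f,\nabla f).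
\end{align*}
By \eqref{eq:S}, $-2\langle S,\mathrm{Rc}\rangle+\frac12|S|^2=-2RX+2\mathrm{Rc}(\omega,\omega)+X^2$, so the first line is $2|D|^2$. For the second line,
\begin{gather*}
|d\omega|^2=|\nabla\omega|^2-\nabla_i\omega_j\nabla_j\omega_i,\qquad
|\omega\wedge df|^2=XY-\langle\omega,df\rangle^2=S(\nabla f,\nabla f),\\
\langle d\omega,\omega\wedge df\rangle=\nabla_i\omega_j(\omega_i\nabla_jf-\omega_j\nabla_if)=\langle\nabla_\omega\omega,\nabla f\rangle-\tfrac12\langle\nabla X,\nabla f\rangle,
\end{gather*}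
so it equals $|d\omega+\omega\wedge df|^2=|d\omega-df\wedge\omega|^2$.
\end{proof}

\section{A lower bound for $Q$}\label{sec:point}

When $F=0$ and $f=0$ we have $\operatorname{tr}D=Q=R$, and $2|D|^2\ge\frac23(\operatorname{tr}D)^2$ is the Riccati inequality of \S\ref{ss:Ricci}. In general $\operatorname{tr}D=R+\Delta f-X$, so
\begin{equation}\label{eq:QtrD}
Q=\operatorname{tr}D+\Delta f+\tfrac12X-Y,
\end{equation}
and $2|D|^2$ does not control $Q^2$: positive multiples of $|\nabla^2f|^2$, $X^2$ and $Y^2$ are missing. To create them we subtract from $Q$ a function $h(f)(X+\mu Y)$. By \eqref{eq:evY}, $-Y$ produces $2|\nabla^2f|^2$, and by \eqref{eq:evX}, $-X$ produces $2|\nabla\omega|^2$, which absorbs cross terms. The squares $X^2$ and $Y^2$ come from $h$: since $(\partial_t-\Delta)h(f)=\frac12h'X-h''Y$, a decreasing convex $h$ gives $-(X+\mu Y)(\partial_t-\Delta)h\ge\frac12|h'|X^2+\mu h''Y^2$. Here smallness of $f$ is decisive: on the short interval $[0,\delta]$ the function $h$ can stay close to $1$ and yet have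 slope of order $1/\delta$.

Let $\delta=10^{-9}$, $\theta=\frac1{128}$, $\mu=60$, $\eta=\frac1{50}$, and
\[
h(f)=1+\theta\Big(2-\frac f\delta\Big)^2,\qquad U=X+\mu Y,\qquad P=Q-h(f)\,U .
\]
For $0\le f\le\delta$,
\[
1\le h\le\tfrac{33}{32},\qquad h'<0,\qquad \tfrac{2\theta}\delta\le|h'|\le\tfrac{4\theta}\delta,\qquad h''=\tfrac{2\theta}{\delta^2}.
\]

\begin{lemma}\label{lem:P}
At every point of $M\times[0,T)$ where $f\le\delta$, $(\partial_t-\Delta)P\ge\frac58P^2$.
\end{lemma}

\begin{proof}
Recall that $f\ge0$. We have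
\[
(\partial_t-\Delta)P=(\partial_t-\Delta)Q-U(\partial_t-\Delta)h-h(\partial_t-\Delta)U+2\langle\nabla h,\nabla U\rangle .
\]
By \eqref{eq:Q} the first term is at least $2|D|^2$. We treat the others in turn.

(i) As computed above, $-U(\partial_t-\Delta)h=U(\frac12|h'|X+h''Y)\ge U\big(\frac\theta\delta X+\frac{2\theta}{\delta^2}Y\big)$.

(ii) Since $|\nabla h|=|h'|\sqrt Y\le\frac{4\theta}{\delta}\sqrt Y$, $|\nabla X|\le2\sqrt X|\nabla\omega|$ and $|\nabla Y|\le2\sqrt Y|\nabla^2f|$,
\begin{align*}
2|\langle\nabla h,\nabla U\rangle|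
&\le\tfrac{16\theta}\delta\big(\sqrt{XY}\,|\nabla\omega|+\mu Y|\nabla^2f|\big)\\
&\le\tfrac12|\nabla\omega|^2+\tfrac{128\theta^2}{\delta^2}XY+\tfrac\mu2|\nabla^2f|^2+\tfrac{128\theta^2}{\delta^2}\mu Y^2\\
&=\tfrac12|\nabla\omega|^2+\tfrac\mu2|\nabla^2f|^2+\tfrac{\theta}{\delta^2}YU,
\end{align*}
because $128\theta^2=\theta$. So this term uses only half of the $Y$-term in (i).

(iii) Insert $\mathrm{Rc}=D-\nabla^2f+\frac12S$ and $R=\operatorname{tr}D-\Delta f+X$ into \eqref{eq:evX}. As $S(\omega,\omega)=0$, the terms $X^2$ cancel: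
\[
-h(\partial_t-\Delta)X=h\big(2|\nabla\omega|^2+\langle D-\nabla^2f,\,-2Xg+4\omega\otimes\omega\rangle\big).
\]
Now $|-2Xg+4\omega\otimes\omega|^2=12X^2-16X^2+16X^2=12X^2$, and $2\sqrt3\,h\le4$. Hence
\begin{align*}
-h(\partial_t-\Delta)X&\ge2|\nabla\omega|^2-4X|D|-4X|\nabla^2f|\\
&\ge2|\nabla\omega|^2-2\eta|D|^2-\tfrac2\eta X^2-\tfrac\mu2|\nabla^2f|^2-\tfrac8\mu X^2 .
\end{align*}

(iv) By \eqref{eq:evY}, $S\ge0$ and $2\le2h\le3$,
\[
-h\mu(\partial_t-\Delta)Y\ge2\mu|\nabla^2f|^2-3\mu\sqrt{XY}\,|\nabla\omega|\ge2\mu|\nabla^2f|^2-|\nabla\omega|^2-\tfrac{9\mu^2}4XY .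
\]

In the sum, $|\nabla\omega|^2$ has coefficient $-\frac12+2-1\geq0$ and $|\nabla^2f|^2$ has coefficient $-\frac\mu2-\frac\mu2+2\mu=\mu$. Thus
\begin{align*}
(\partial_t-\Delta)P\ge{}&2(1-\eta)|D|^2+\mu|\nabla^2f|^2+\Big(\frac\theta\delta-\frac2\eta-\frac8\mu\Big)X^2\\
&+\Big(\frac{\theta\mu}\delta+\frac\theta{\delta^2}-\frac{9\mu^2}4\Big)XY+\frac{\theta\mu}{\delta^2}Y^2 .
\end{align*}
Here $\theta/\delta=7\,812\,500$, $\frac2\eta+\frac8\mu<101$ and $\frac{9\mu^2}4=8100$, so the coefficients of $X^2$ and $Y^2$ exceed $10^6$ and that of $XY$ is positive. With $|D|^2\ge\frac13(\operatorname{tr}D)^2$ and $|\nabla^2f|^2\ge\frac13(\Delta f)^2$,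
\begin{equation}\label{eq:squares}
(\partial_t-\Delta)P\ge\tfrac{49}{75}(\operatorname{tr}D)^2+20(\Delta f)^2+10^6X^2+10^6Y^2 .
\end{equation}
By \eqref{eq:QtrD}, $P=\operatorname{tr}D+\Delta f+(\frac12-h)X-(1+60h)Y$, so $|P|\le|\operatorname{tr}D|+|\Delta f|+X+63Y$. By Cauchy--Schwarz $P^2$ is at most the right side of \eqref{eq:squares} times
\[
\tfrac{75}{49}+\tfrac1{20}+10^{-6}+63^2\cdot10^{-6}<1.59<\tfrac85 .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:lower}
Let $\tau>0$ satisfy $\min_M(R-2|F|^2)|_{t=0}\ge-\frac{8}{5\tau}$, and let $f\le\delta$ on $M\times[0,t_0)$, where $0<t_0\le T$. Then on $M\times[0,t_0)$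
\begin{equation}\label{eq:lower}
Q\ge-m(t)+X+\mu Y,\qquad m(t)=\frac{8}{5(t+\tau)} .
\end{equation}
\end{proposition}

\begin{proof}
At $t=0$ we have $f=0$, so $P=R-\frac12X-\frac{33}{32}X\ge R-2X\ge-m(0)$. The function $\varphi=-m$ satisfies $\varphi'=\frac58\varphi^2$, so by Lemma~\ref{lem:P} $w=P-\varphi$ satisfies $(\partial_t-\Delta)w\ge\frac58(P+\varphi)w$ and $w(\cdot,0)\ge0$. The factor $P+\varphi$ is bounded on $M\times[0,t']$ for every $t'<t_0$, so the maximum principle gives $w\ge0$. Hence $Q=P+hU\ge-m+U$, since $h\ge1$.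
\end{proof}

\section{Proof of the criterion}\label{sec:crit}

Assume the hypotheses of Theorem~\ref{thm:crit}. Then \eqref{eq:lower} holds for $t<\min(T,t^*)$. Apply Lemma~\ref{lem:W} to $\hat g(t)=e^{-f}g(t)$; the $\hat g$-area of a surface is $\int e^{-f}dA$, with $dA$ the $g$-area, and $W(0)=W_0$. Fix $t\in(0,\min(T,t^*))$ at which $W$ is differentiable, let $u=u_t$, and use the notation of Section~\ref{sec:idea} for $\Sigma$. Put $f_\nu=\langle\nabla f,\nu\rangle$ and $y=|\nabla^\Sigma f|^2=Y-f_\nu^2$.

The first variation of $\int_\Sigma e^{-f}dA$ with normal speed $\zeta$ is $\int_\Sigma(\mathsf H-f_\nu)\zeta\,e^{-f}dA$, so $\mathsf H=f_\nu$. We shall use \eqref{eq:Gauss} with this value of $\mathsf H$, together with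
\begin{equation}\label{eq:ids}
\tfrac12R+\Delta f=\tfrac12Q+\tfrac14X+\tfrac12Y,\qquad \Delta f=\Delta_\Sigma f+\nabla^2f(\nu,\nu)+f_\nu^2 ,
\end{equation}
the second because $\operatorname{tr}_\Sigma\nabla^2f=\Delta_\Sigma f+\mathsf Hf_\nu$.

\subsection*{Time derivative}
Since $\operatorname{tr}_\Sigma S=X+\omega(\nu)^2$, \eqref{eq:Wprime} gives $W'=\int_\Sigma I\,e^{-f}dA$ with
\begin{align*}
I&=-\Delta f-\tfrac12X-(R-\mathrm{Rc}(\nu,\nu))+\tfrac12(X+\omega(\nu)^2)\\
&=-\Delta f-\tfrac12R-K+\tfrac12f_\nu^2-\tfrac12|A_\Sigma|^2+\tfrac12\omega(\nu)^2\\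
&=-\tfrac12Q-K-\tfrac12y-\tfrac12|A_\Sigma|^2-\tfrac14X+\tfrac12\omega(\nu)^2 .
\end{align*}
Now insert \eqref{eq:lower}. The gain $-\frac12X$ together with $-\frac14X$ beats $\frac12\omega(\nu)^2\le\frac12X$, and $Y\ge y$. So
\begin{equation}\label{eq:Wfirst}
W'\le\int_\Sigma\Big(\tfrac12m-K-\tfrac12(\mu+1)y\Big)e^{-f}dA .
\end{equation}

\subsection*{Stability}
The remaining problem is $-\int_\Sigma Ke^{-f}dA$. Although $e^{-f}$ is nearly $1$, $K$ has no sign and no bound, so this cannot simply be replaced by $-4\pi$. We split $e^{-f}=\frac45+\psi^2$, apply Gauss--Bonnet to the constant, and control $-\int K\psi^2$ by the second variation, which contains exactly such a term.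

Normal variations of the map $u$ stay in its homotopy class, so the second variation is nonnegative. Let a dot denote the derivative along a variation with initial velocity $\zeta\nu$. Then $\dot\nu=-\nabla^\Sigma\zeta$ and $\dot{\mathsf H}=-\Delta_\Sigma\zeta-(|A_\Sigma|^2+\mathrm{Rc}(\nu,\nu))\zeta$, so
\[
(\mathsf H-f_\nu)^{\textstyle\cdot}=-\Delta_\Sigma\zeta+\langle\nabla^\Sigma f,\nabla^\Sigma\zeta\rangle-\big(|A_\Sigma|^2+\mathrm{Rc}(\nu,\nu)+\nabla^2f(\nu,\nu)\big)\zeta .
\]
As $\mathsf H-f_\nu=0$ on $\Sigma$, the second variation is $\int_\Sigma(\mathsf H-f_\nu)^{\textstyle\cdot}\,\zeta\,e^{-f}dA$. Since $(-\Delta_\Sigma\zeta+\langle\nabla^\Sigma f,\nabla^\Sigma\zeta\rangle)e^{-f}=-\operatorname{div}_\Sigma(e^{-f}\nabla^\Sigma\zeta)$, it follows that for all $\zeta\in C^\infty(S^2)$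
\[
\int_\Sigma\big(|A_\Sigma|^2+\mathrm{Rc}(\nu,\nu)+\nabla^2f(\nu,\nu)\big)\zeta^2e^{-f}dA\le\int_\Sigma|\nabla\zeta|^2e^{-f}dA ,
\]
where from here on gradients of functions on $\Sigma$, including that of $f$, are taken along $\Sigma$. By \eqref{eq:Gauss}, \eqref{eq:ids} and \eqref{eq:lower} the bracket equals
\[
\tfrac12Q+\tfrac14X+\tfrac12y+\tfrac12|A_\Sigma|^2-K-\Delta_\Sigma f\;\ge\;-\tfrac12m+\tfrac12(\mu+1)y-K-\Delta_\Sigma f .
\]
Let $\psi>0$ be smooth and put $\zeta=\psi e^{f/2}$. Then $\zeta^2e^{-f}=\psi^2$ and $|\nabla\zeta|^2e^{-f}=|\nabla\psi|^2+\psi\langle\nabla\psi,\nabla f\rangle+\frac14\psi^2y$, and $-\int_\Sigma\psi^2\Delta_\Sigma f\,dA=\int_\Sigma2\psi\langle\nabla\psi,\nabla f\rangle dA$. Thus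
\begin{equation}\label{eq:stab}
-\int_\Sigma K\psi^2dA\le\int_\Sigma\Big(\tfrac12m\psi^2+|\nabla\psi|^2-\psi\langle\nabla\psi,\nabla f\rangle+\big(\tfrac14-\tfrac{\mu+1}2\big)\psi^2y\Big)dA .
\end{equation}

Now choose $\psi^2=e^{-f}-\frac45$. Since $0\le f\le10^{-9}$,
\[
0.19\le\psi^2\le\tfrac15e^{-f},\qquad |\nabla\psi|^2=\frac{e^{-2f}y}{4\psi^2},\qquad -\psi\langle\nabla\psi,\nabla f\rangle=\tfrac12e^{-f}y .
\]
Gauss--Bonnet gives $-\int_\Sigma Ke^{-f}dA=-\frac{16\pi}5-\int_\Sigma K\psi^2dA$. Inserting \eqref{eq:stab} in \eqref{eq:Wfirst}, the total coefficient of $y$ is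
\[
-\tfrac{\mu+1}2e^{-f}+\tfrac12e^{-f}+\frac{e^{-2f}}{4\psi^2}+\big(\tfrac14-\tfrac{\mu+1}2\big)\psi^2\le e^{-f}\Big(-\frac\mu2+\frac{e^{-f}}{4\psi^2}\Big)\le e^{-f}(-30+1.4)<0 .
\]
(This is what the term $\mu Y$ in \eqref{eq:lower} was for.) Hence
\[
W'\le-\frac{16\pi}5+\frac m2\int_\Sigma(e^{-f}+\psi^2)dA\le-\frac{16\pi}5+\frac35\,mW=-\frac{16\pi}5+\frac{24}{25}\,\frac{W}{t+\tau} .
\]

\subsection*{Conclusion}
The function $W(t)(t+\tau)^{-24/25}+80\pi(t+\tau)^{1/25}$ is locally Lipschitz on $[0,\min(T,t^*))$ with nonpositive derivative almost everywhere, so it is nonincreasing. If $T>t^*$, then $W$ is defined and continuous at $t^*$, and letting $t\uparrow t^*$ gives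
\[
W(t^*)(t^*+\tau)^{-24/25}\le W_0\tau^{-24/25}-80\pi\big((t^*+\tau)^{1/25}-\tau^{1/25}\big)=0
\]
by the definition of $t^*$. This contradicts $W(t^*)>0$. Hence $T\le t^*$, which proves Theorem~\ref{thm:crit}. \qed

\begin{remark}
The coefficient $\frac{24}{25}$ is $\frac12\cdot\frac85\cdot\frac65$. The factor $\frac85$ replaces $\frac32$ of the Ricci flow, because $\frac58$ replaces $\frac23$ in the Riccati inequality. The factor $\frac65$ is the cost of using stability on the part $\psi^2\approx\frac15$ of the weight. The constants are chosen so that this product is less than $1$.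
\end{remark}

\section{A bound for $f$}\label{sec:f}

\subsection{Scaling, and two examples}
Let $g(0)=\lambda g_1$ with $\lambda$ large. The relevant time scale is $\lambda$, and $|F|^2$ is initially of size $\lambda^{-2}$, so \eqref{eq:f} suggests $f=O(\lambda^{-1})$. Whether this is correct depends on whether $F$ concentrates, as two examples show. In both, a constant factor in front of $dz^2$ plays no role.

On $T^3$ take $g=\rho(dx^2+dy^2)+dz^2$ and $F=c\,dx\wedge dy$, $c\in2\pi\mathbb Z$. Then $\rho'=c^2/\rho$, so $\rho^2=\rho(0)^2+2c^2t$, and $f'=\frac{c^2}{2\rho^2}$ gives $f=\frac14\log(1+2c^2t/\rho(0)^2)$. With $\rho(0)=\lambda$ and $t\le\lambda t_1$ this is at most $c^2t_1/(2\lambda)$.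

In the example of \S\ref{ss:guess}, with $\rho(0)=\lambda>c^2$, \eqref{eq:sphereODE} gives $-2\le\rho'\le-1$ while $\rho\ge c^2$. So $\rho=c^2$ is reached by time $\lambda$, and by then $f\ge\int_{c^2}^\lambda\frac{c^2}{2\rho^2}\frac{d\rho}2=\frac14(1-c^2/\lambda)$, which does not tend to $0$. We must exclude this behavior, and the cup-product hypothesis does so.

\subsection{The exact case}\label{ss:exact}
For any $1$-form with $\partial_t\alpha=\Delta_H\alpha$, the Ricci term of $\Delta_H=\Delta-\mathrm{Rc}$ cancels against that of $v=\partial_tg$: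
\begin{equation}\label{eq:alpha}
(\partial_t-\Delta)|\alpha|^2=-2|\nabla\alpha|^2-2\mathrm{Rc}(\alpha,\alpha)-v(\alpha^\sharp,\alpha^\sharp)=-2|\nabla\alpha|^2-S(\alpha^\sharp,\alpha^\sharp)\le-2|\nabla\alpha|^2 .
\end{equation}
Suppose first that $F(0)=d\beta_0$ with a $1$-form $\beta_0$ on $M$. Solve $\partial_t\beta=\Delta_H\beta$, $\beta(0)=\beta_0$. Then $\partial_td\beta=\Delta_Hd\beta$, as for $F$, so $F=d\beta$ by uniqueness for linear parabolic systems. For every $1$-form
\begin{equation}\label{eq:da}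
|d\alpha|^2=\tfrac12\sum_{i,j}(\nabla_i\alpha_j-\nabla_j\alpha_i)^2\le2|\nabla\alpha|^2 ,
\end{equation}
so $(\partial_t-\Delta)|\beta|^2\le-X$. The source in \eqref{eq:f} is thus compensated: $f+\frac12|\beta|^2$ is a subsolution of the heat equation, and $f\le\frac12\max|\beta_0|^2$. Since $|\beta_0|^2_{\lambda g_1}=\lambda^{-1}|\beta_0|^2_{g_1}$, this is small for large $\lambda$.

When $[F]\ne0$ there is no potential on $M$. But if $[F]$ is a sum of cup products, there is one of \emph{linear growth} on an abelian cover, as $x\,dy$ on $\mathbb R^3$ for $dx\wedge dy$ on $T^3$. The argument can be run there, with barriers built from the coordinates $x_i$, provided the coordinates themselves move with the heat flow.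

\subsection{The general bound}
Assume that $[F]$ lies in the image of $\Lambda^2H^1(M;\mathbb R)\to H^2(M;\mathbb R)$. Let $b=b_1(M)$, and let $\xi^0_1,\dots,\xi_b^0$ be closed $1$-forms representing an integral basis of $H^1(M;\mathbb Z)$. Then
\[
F(0)=\sum_{i,j}c_{ij}\,\xi^0_i\wedge\xi^0_j+d\beta_0
\]
with constants $c_{ij}$ and a $1$-form $\beta_0$ on $M$. Put
\[
|c|^2=\sum_{i,j} c_{ij}^2,\qquad \kappa_0=\max_M\sum_i|\xi^0_i|^2_{g(0)},\qquad b_0=\max_M|\beta_0|_{g(0)} .
\]
Let $\hat M\to M$ be the cover with deck group $H_1(M;\mathbb Z)/\text{torsion}$. On it $\xi^0_i=dx^0_i$ for functions $x_i^0$. The periods of the $\xi^0_i$ identify the deck group with $\mathbb Z^b$, because the basis is integral, and then $x^0(\gamma p)=x^0(p)+\gamma$ for $\gamma\in\mathbb Z^b$. The map $x^0:\hat M\to\mathbb R^b$ is proper: $\hat M$ is the union of the translates of a compact set $\mathcal K$, and $x^0(\gamma\mathcal K)=x^0(\mathcal K)+\gamma$ meets a given compact set for only finitely many $\gamma$. (If $b=0$, then $\hat M=M$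 and all sums are empty.)

\begin{lemma}\label{lem:f}
If $[F]$ is in the image of $\Lambda^2H^1(M;\mathbb R)\to H^2(M;\mathbb R)$, then
\[
f\le|c|^2\kappa_0\Big(\frac b4+2\kappa_0t\Big)+b_0^2\qquad\text{on }M\times[0,T).
\]
\end{lemma}

\begin{proof}
\emph{Coordinates.} On $M$ solve $\partial_t\phi_i=\Delta\phi_i-d^*\xi^0_i$, $\phi_i(0)=0$. Put $\xi_i=\xi^0_i+d\phi_i$ on $M$ and $x_i=x^0_i+\phi_i$ on $\hat M$. Since $\Delta=-d^*d$ on functions,
\[
dx_i=\xi_i,\qquad \partial_tx_i=\Delta x_i,\qquad \partial_t\xi_i=-dd^*\xi_i=\Delta_H\xi_i,\qquad x(\gamma p,t)=x(p,t)+\gamma .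
\]
By \eqref{eq:alpha} and the maximum principle, $\sum_i|\xi_i|^2\le\kappa_0$ for all $t$.

\emph{Potential.} On $M$ solve the linear parabolic system
\[
\partial_t\beta=\Delta_H\beta+2\sum_{i,j}c_{ij}\nabla_{\xi_i^\sharp}\xi_j,\qquad\beta(0)=\beta_0,
\]
and on $\hat M$ put $a=\sum c_{ij}x_i\xi_j+\beta$. Since $\Delta_H(x_i\xi_j)=(\Delta x_i)\xi_j+2\nabla_{\nabla x_i}\xi_j+x_i\Delta_H\xi_j$,
\[
(\partial_t-\Delta_H)(x_i\xi_j)=-2\nabla_{\nabla x_i}\xi_j ,
\]
so the source in the equation for $\beta$ is exactly what makes $\partial_ta=\Delta_Ha$. The form $da=\sum c_{ij}\xi_i\wedge\xi_j+d\beta$ descends to $M$, satisfies $\partial_t(da)=\Delta_H(da)$, and equals $F$ at $t=0$. Since $\partial_tF=\Delta_HF$ as well, uniqueness on the closed manifold $M$ gives $da=F$ for all $t$.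

\emph{Comparison.} By \eqref{eq:alpha} and \eqref{eq:da}, $(\partial_t-\Delta)|a|^2\le-X$ on $\hat M$, so $u:=f+\frac12|a|^2$ satisfies $(\partial_t-\Delta)u\le0$. By Cauchy--Schwarz $|\sum c_{ij}x_i\xi_j|\le|c|\,|x|\,\kappa_0^{1/2}$ for all $t$, hence
\begin{equation}\label{eq:u}
u\le f+|c|^2\kappa_0|x|^2+|\beta|^2 .
\end{equation}
Let $B=|x|^2+2\kappa_0t$ and $V=|c|^2\kappa_0B+b_0^2$. Since $(\partial_t-\Delta)|x|^2=-2\sum|\xi_i|^2\ge-2\kappa_0$, both $B$ and $V$ satisfy $(\partial_t-\Delta)(\cdot)\ge0$. By \eqref{eq:u}, $u\le V$ at $t=0$, where $f=0$ and $|\beta|\le b_0$.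

Fix $T'<T$ and $\epsilon>0$, and let $w=u-V-\epsilon B-\epsilon t$ on $\hat M\times[0,T']$. Then $(\partial_t-\Delta)w\le-\epsilon$ and $w\le0$ at $t=0$. By \eqref{eq:u} $u-V\le f+|\beta|^2$, which is bounded on $M\times[0,T']$, so there is $r$ with $w<0$ wherever $|x|>r$. Since $\phi$ is bounded on $M\times[0,T']$ and $x^0$ is proper, the set $\{|x|\le r\}\subset\hat M\times[0,T']$ is compact. So if $w$ were positive somewhere, it would attain a positive maximum, at some time $t>0$, where $\partial_tw\ge0\ge\Delta w$; this contradicts $(\partial_t-\Delta)w\le-\epsilon$. Hence $w\le0$, and $\epsilon\to0$ gives $f\le u\le V$ on $\hat M\times[0,T)$.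

Finally, $f$ is a function on $M$. Given $(p,t)$, choose the lift of $p$ with $|x_i(\cdot,t)|\le\frac12$ for all $i$; this is possible because deck transformations translate $x(\cdot,t)$ by $\mathbb Z^b$. Then $|x|^2\le\frac b4$.
\end{proof}

\section{Proofs of Theorems~\ref{thm:general} and~\ref{thm:counter}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $g(0)=\lambda g_1$ with $\lambda\ge1$. Let $W_1$ be the least $g_1$-area of homotopically nontrivial spheres, choose $\tau_1>0$ with $\min_M(R_{g_1}-2|F|^2_{g_1})\ge-\frac8{5\tau_1}$, where $F$ is the initial curvature, and put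
\[
t_1^*=\tau_1\Big[\Big(1+\frac{W_1}{80\pi\tau_1}\Big)^{25}-1\Big].
\]
For $\lambda g_1$ we have $W_0=\lambda W_1$ and
\[
R-2|F|^2=\lambda^{-1}R_{g_1}-2\lambda^{-2}|F|_{g_1}^2\ge\lambda^{-1}\big(R_{g_1}-2|F|_{g_1}^2\big)\ge-\frac{8}{5\lambda\tau_1} .
\]
So $\tau=\lambda\tau_1$ is admissible in Theorem~\ref{thm:crit}, and then $t^*=\lambda t_1^*$. The forms $\xi^0_i$, $\beta_0$ and the constants $c_{ij}$ can be chosen independently of $\lambda$, so $\kappa_0=\kappa_1/\lambda$ and $b_0^2=\bar b^2/\lambda$, where $\kappa_1$ and $\bar b$ are computed from $g_1$. By Lemma~\ref{lem:f}, for $t<\min(T,\lambda t_1^*)$,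
\[
f\le\frac{C_1}\lambda,\qquad C_1=|c|^2\kappa_1\Big(\frac b4+2\kappa_1t_1^*\Big)+\bar b^2 .
\]
For $\lambda\ge\lambda_0:=\max(1,10^9C_1)$ this is at most $10^{-9}$, and Theorem~\ref{thm:crit} gives $T\le\lambda t_1^*$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
A map $q$ as in the statement is obtained as follows. Form $M$ by removing from $T^3$ a ball of radius $\frac18$ about a point $o$ and gluing in $S^2\times S^1$ minus a ball, and orient $M$ by $T^3$. Let $q$ be the identity at distance at least $\frac14$ from $o$, let $q(r\sigma)=\chi(r)r\sigma$ in polar coordinates at $o$ for $\frac18\le r\le\frac14$, where $\chi$ is smooth, $0$ near $\frac18$ and $1$ near $\frac14$, with $0\le\chi\le1$, and let $q=o$ on the rest. Points at distance more than $\frac14$ from $o$ have one preimage, near which $q$ is the identity, so $q$ has degree one.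

The curvature is $F=2\pi\,q^*dx\wedge q^*dy$, so $[F]$ is in the cup image. Since $\int_MF\wedge q^*dz=2\pi\ne0$ and $q^*dz$ is closed, $[F]\ne0$. The sphere $S^2\times\{pt\}$ and the loop $\{pt\}\times S^1$, chosen away from the gluing ball, meet exactly once and transversally. So the sphere is nonzero in $H_2(M)$ and not null-homotopic, and $\pi_2(M)\neq0$. Theorem~\ref{thm:general} applies.
\end{proof}

\begin{remark}[Further examples]
Let $N_1$ and $N_2$ be closed and connected, and let $M=N_1\#N_2$ be orientable, where $N_2\not\cong S^3$ and the cup product $\Lambda^2H^1(N_1;\mathbb R)\to H^2(N_1;\mathbb R)$ is nonzero. In particular $N_1\not\cong S^3$. The connecting sphere is not null-homotopic: a null-homotopic embedded $2$-sphere in an orientable $3$-manifold bounds a homotopy ball \cite[Ch.~3]{Hempel}, which is a ball by the Poincar\'e conjecture. Since the connecting sphere cuts $M$ into $N_1$ minus a ball and $N_2$ minus a ball, $N_1$ or $N_2$ would then be $S^3$. So $\pi_2(M)\ne0$. Integral classes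 span $H^1(N_1;\mathbb R)$, so some $\alpha\cup\beta$ with $\alpha,\beta$ integral is nonzero in $H^2(N_1;\mathbb R)$. Its pullback under the degree-one collapse $M\to N_1$ is nonzero, because by Poincar\'e duality $\alpha\cup\beta\cup\gamma\ne0$ for some $\gamma\in H^1(N_1;\mathbb R)$ and degree-one maps preserve such triple products. A connection on the $U(1)$-bundle with this Chern class has $[F]\ne0$ in the cup image, and Theorem~\ref{thm:general} gives a counterexample to Conjecture~\ref{conj} on $M$.
\end{remark}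

\begin{thebibliography}{9}

\bibitem{Hempel} Hempel, \emph{3-Manifolds}, Ch.~3.

\bibitem{MY} Meeks and Yau, Ann.\ of Math.\ \textbf{112} (1980).

\bibitem{RG} \emph{Singularities of renormalization group flows}, \texttt{http://oa.las.ac.cn/oainone/service/workdown/RO202412250017922WH}.

\bibitem{SU} Sacks and Uhlenbeck, Ann.\ of Math.\ \textbf{113} (1981).

\end{thebibliography}

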